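# Binary recursions with two delays: a gcd criterion for convergence

## A first guess from common divisors

Fix integers $a,b\ge 1$ and put $s=\max\{a+1,b+1\}$. Choose $y_{-s},\dots,y_{-1}\in\{0,1\}$ freely and continue for $n\ge 0$ by
$$y_n=\begin{cases}0&\text{if } y_{n-a}=y_{n-a-1}=0\ \text{ or }\ y_{n-b}=y_{n-b-1}=0,\\ 1&\text{otherwise.}\end{cases}\tag{1}$$
So $y_n$ looks back through two windows of width two, one at delay $a$ and one at delay $b$, and becomes $0$ when at least one window shows $00$. In Boolean notation,
$$y_n=(y_{n-a}\vee y_{n-a-1})\wedge(y_{n-b}\vee y_{n-b-1}).\tag{2}$$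
The rule is symmetric in $a$ and $b$. A sequence is called *convergent* if it is eventually constant. For which $(a,b)$ do all solutions converge?

A nonconvergent solution must contain some oscillating pattern that survives both delays, so one expects the answer to be a condition on common divisors. Since each window covers two positions, the delays at play are $a,a+1$ on one side and $b,b+1$ on the other. Suppose $d$ divides both $a$ and $b+1$, and $y$ is $d$-periodic. Then $y_{n-a}=y_n$, $y_{n-a-1}=y_{n-1}$, $y_{n-b}=y_{n+1}$, $y_{n-b-1}=y_n$, and the right side of (2) becomes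
$$(y_n\vee y_{n-1})\wedge(y_{n+1}\vee y_n)=y_n\vee(y_{n-1}\wedge y_{n+1}).$$
If instead $d$ divides $a+1$ and $b$, the two brackets change places and the result is the same. So modulo such a $d$ the rule almost reproduces $y$. The answer that one would first guess is therefore: *all solutions converge exactly when $\gcd(a,b+1)=\gcd(a+1,b)=1$.* Let us test it.

**Test 1: $a=b$.** Here $\gcd(a,a+1)=1$, so the guess predicts convergence. The rule is $y_n=y_{n-a}\vee y_{n-a-1}$. If all initial values are $0$, the solution is $0$. If some initial value is $y_{n_0}=1$, then $y_{n_0+a+1}=1$, where $n_0+a+1\ge0$. From there a one at $n$ forces ones at $n+a$ and $n+a+1$, hence at all $n+ua+v(a+1)$ with $u,v\ge0$. As $a$ and $a+1$ are coprime, these positions include all large integers, and the solution is eventually $1$. The guess holds. (The quantity $\gcd(a,b)$, by contrast, would have been a bad choice: here it equals $a$.)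

**Test 2: $(a,b)=(2,3)$.** Here $\gcd(a+1,b)=3$. Put $y_n=1$ if $3\mid n$ and $y_n=0$ otherwise. The rule is $y_n=(y_{n-2}\vee y_{n-3})\wedge(y_{n-3}\vee y_{n-4})$. If $n\equiv0 \pmod 3$, then $y_{n-3}=1$ and we get $1$. If $n\equiv1$, the first bracket is $y_{n-2}\vee y_{n-3}=0\vee0$. If $n\equiv2$, the second bracket is $y_{n-3}\vee y_{n-4}=0\vee 0$. So $001001\cdots$ is a nonconvergent solution, and the guess holds again.

**Test 3: $a=1$.** Now $\gcd(a,b+1)=1$ and $\gcd(a+1,b)=\gcd(2,b)$, so for even $b$ the guess predicts a nonconvergent solution. But two consecutive zeros $y_{n-2}=y_{n-1}=0$ with $n\ge0$ give $y_n=0$, then $y_{n+1}=0$, and so on: the solution is eventually $0$. If no two consecutive zeros occur at positions $\ge-2$, then for every $n\ge b-1$ (note $b-1\ge 0$) both windows lie in positions $\ge -2$, so $y_n=1$. All solutions converge for every $b$. **The guess is wrong** at common divisor $2$.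

The formula $y_n\vee(y_{n-1}\wedge y_{n+1})$ explains why: it fills an isolated zero. A $d$-periodic sequence is reproduced if and only if it has no pattern $101$, and for $d=2$ the only nonconstant candidate is $0101\cdots$. In the case $(a,b)=(2,1)$ the rule reads $y_n=y_{n-2}\vee(y_{n-1}\wedge y_{n-3})$, and the start $001$ continues as $0,1,1,1,\dots$: the isolated zero does not last. So the threshold should be $3$ and not $2$. Put
$$g_{a,b}=\max\{\gcd(a,b+1),\gcd(a+1,b)\}.$$

**Theorem A.** Let $a,b\ge1$. All solutions of (1) converge if and only if $g_{a,b}\le 2$.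

This statement is posed as a conjecture in "Binary Sequences with Structural Delays", https://github.com/jeffrey679/Presentation. We prove it, and then describe all periodic solutions for every $a,b\ge1$ (Theorem B).

One direction is already within reach.

**Proof of Theorem A, the implication from convergence to $g_{a,b}\le2$.** The purpose is to exhibit a nonconvergent solution when $g_{a,b}\ge3$. By symmetry let $g=\gcd(a,b+1)\ge3$. Put $y_n=1$ if $g\mid n$ and $y_n=0$ otherwise. By the computation above, the right side of (2) is $y_n\vee(y_{n-1}\wedge y_{n+1})$. If $y_{n-1}=y_{n+1}=1$, then $g\mid 2$, which is false. So the right side equals $y_n$, and $y$ is a nonconvergent solution. $\square$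

## Periodic tails, and an 8-periodic solution for $(a,b)=(7,4)$

The value $y_n$ is a function of the previous $s$ values, so the dynamics is a map of the finite set $\{0,1\}^s$ to itself. Every orbit of such a map is eventually periodic, so every solution is eventually periodic. Take a tail of period $N$ and extend it to all $n\in\mathbb Z$ with period $N$. The extension satisfies (2) for all $n\in\mathbb Z$, because (2) at $n$ is the same equation as (2) at $n+hN$, which lies in the tail for large $h$. Conversely, a nonconstant two-sided periodic solution restricts to a nonconvergent solution on $n\ge -s$. Therefore all solutions of (1) converge if and only if every two-sided periodic solution is constant.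

It remains to show that a nonconstant two-sided periodic solution forces $g_{a,b}\ge3$. The sensible first attempt is to show that every such solution is periodic modulo $\gcd(a+1,b)$ or modulo $\gcd(a,b+1)$. If this gcd is at most $2$, the computation of the previous section would finish the proof.

That plan fails. Let $(a,b)=(7,4)$, so $\gcd(a+1,b)=4$ and $\gcd(a,b+1)=\gcd(7,5)=1$. Consider the $8$-periodic sequence whose zeros are at the residues $1,2,4,5,6$ modulo $8$ and whose ones are at $0,3,7$. The residues $n$ with $y_n=y_{n+1}=0$ are $1,4,5$. By (1), $y_n=0$ must hold exactly when $n-8$ or $n-5$ is such a residue. The first condition gives $n\equiv 1,4,5$, the second gives $n\equiv6,9,10$, that is, $6,1,2$. Their union is $\{1,2,4,5,6\}$, as required. So this is a solution. It is not $4$-periodic, since $y_0=1$ and $y_4=0$.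

What does survive? The maximal zero intervals are $[1,2]$ and $[4,6]$ modulo $8$. Their right endpoints $2,6$ are invariant under translation by $4=b$. Their left endpoints $1,4$ are not, but they are invariant under translation by $8=a+1$. So the two kinds of endpoints follow two different translations. A proof by contradiction does not need the whole sequence to be $\gcd$-periodic: it needs only one left endpoint that repeats with step $a+1$ and one right endpoint that repeats with step $b$, and a way to make them collide. The next sections produce these endpoints.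

## Zero pairs generate the zeros, and no zero is isolated

From here until Theorem A is finished, $y$ is a nonconstant two-sided solution with period $N$. Put
$$Z=\{n:y_n=0\},\qquad D=\{n:y_n=y_{n+1}=0\}.$$
The rule says that $n\in Z$ if and only if $n-a-1\in D$ or $n-b-1\in D$, that is,
$$Z=(D+a+1)\cup(D+b+1).\tag{3}$$
A *zero run* is a maximal interval of zeros. Zero runs are finite because $y$ is periodic and not identically $0$, and at least one exists because $y$ is not identically $1$. A run $[l,r]$ contributes $[l,r-1]$ to $D$ (nothing if $l=r$).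

**Lemma 1.** Every zero run has length at least $2$.

**Proof.** The purpose is to turn "isolated zeros get filled" into a count. For an $N$-periodic set $S\subset\mathbb Z$, let $|S|$ be the number of its elements per period; it is invariant under translation of $S$. If $n,n+1\in D$, then by (3) $n+a+1,\ n+a+2\in Z$, so $n+a+1\in D$. Likewise $n+b+1\in D$. Hence
$$D\cap(D-1)\subseteq(D-a-1)\cap(D-b-1).$$
Translating the right side by $(a+1)+(b+1)$ turns it into $(D+b+1)\cap(D+a+1)$. So $|D\cap(D-1)|\le|(D+a+1)\cap(D+b+1)|$. By (3) and inclusion–exclusion,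
$$|Z|=2|D|-|(D+a+1)\cap(D+b+1)|\le 2|D|-|D\cap(D-1)|.$$
Count over one period that starts at a one, so that no run is cut. A run of length $\ell$ contributes $\ell-1$ to $|D|$ and $\max(\ell-2,0)$ to $|D\cap(D-1)|$. So it contributes $2(\ell-1)-(\ell-2)=\ell$ to the right side if $\ell\ge2$, and $0$ if $\ell=1$. The right side is thus $|Z|$ minus the number of runs of length $1$ per period. Hence there are none. $\square$

Let the zero runs be $I_i=[l_i,r_i]$, $i\in\mathbb Z$, in increasing order. Translation by $N$ permutes them and preserves the order, so with $k\ge1$ runs per period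
$$I_{i+k}=I_i+N,\qquad l_i+1\le r_i,\qquad r_i+2\le l_{i+1}.\tag{4}$$

## How a run travels: the index maps $\alpha$ and $\beta$

By (3), the pairs in $I_i$ produce the zeros $[l_i+a+1,\,r_i+a]$. This is a nonempty interval by Lemma 1, so it lies in one zero run.

**Definition.** $\alpha(i)$ is the index of the zero run containing $[l_i+a+1,r_i+a]$, and $\beta(i)$ is the index of the zero run containing $[l_i+b+1,r_i+b]$.

Both maps are nondecreasing, and by (4) $\alpha(i+k)=\alpha(i)+k$, $\beta(i+k)=\beta(i)+k$. Being contained in a run means
$$l_{\alpha(i)}\le l_i+a+1,\quad r_{\alpha(i)}\ge r_i+a,\quad l_{\beta(i)}\le l_i+b+1,\quad r_{\beta(i)}\ge r_i+b.\tag{5}$$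

For the example $(7,4)$ take $I_0=[1,2]$, $I_1=[4,6]$, $N=8$, $k=2$, so $I_2=[9,10]$, $I_3=[12,14]$. The intervals $[l_i+8,r_i+7]$ are $[9,9]\subset I_2$ and $[12,13]\subset I_3$, so $\alpha(i)=i+2$. The intervals $[l_i+5,r_i+4]$ are $[6,6]\subset I_1$ and $[9,10]= I_2$, so $\beta(i)=i+1$.

The interval sent forward is one shorter than the run: its left end has moved by $a+1$, its right end by $a$. A left endpoint of a run thus moves at most $a+1$ under $\alpha$, and a right endpoint moves at least $a$. The rest of the proof compares these two one-sided bounds with an average.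

**Lemma 2.** $\alpha\beta=\beta\alpha$.

**Proof.** The purpose is to be able to reorder mixed words in $\alpha$ and $\beta$. Put $c=l_i+a+b+1$. The run $I_{\alpha(i)}$ contains $l_i+a+1$ and has length at least $2$, so it contains $\{x,x+1\}$ with $x=l_i+a$ or $x=l_i+a+1$. Then $x\in D$ lies in $I_{\alpha(i)}$ together with $x+1$, so $x+b+1\in I_{\beta\alpha(i)}$, and $x+b+1\in\{c,c+1\}$. Exchanging the roles of $a$ and $b$ (the number $c$ does not change), $I_{\alpha\beta(i)}$ contains $c$ or $c+1$. Two zeros that are equal or adjacent lie in the same zero run, so $\alpha\beta(i)=\beta\alpha(i)$. $\square$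

## Average displacements $A$ and $B$

Let $F:\mathbb Z\to\mathbb Z$ be nondecreasing with $F(i+k)=F(i)+k$. Its *rotation number* is $\rho=\lim_{t\to\infty}F^t(0)/t$, the average displacement per step. For example, with $k=2$ and $F(2j)=F(2j+1)=2j+2$, we have $F^t(0)=F^t(1)=2t$, so $\rho=2$, although $F$ is not a translation. We recall Fekete's lemma: if $u_{t+v}\le u_t+u_v$ for all $t,v\ge1$, then $\lim u_t/t$ exists in $[-\infty,\infty)$ and equals $\inf_{t\ge1} u_t/t$. Similarly, for superadditive sequences the limit is the supremum.

**Lemma 3.** There are real numbers $A\in[a,a+1]$, $B\in[b,b+1]$ and a constant $C$ such that for all $i\in\mathbb Z$ and $m,n\ge0$, with $j=\alpha^m\beta^n(i)$,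
$$|l_j-l_i-mA-nB|\le C,\qquad |r_j-r_i-mA-nB|\le C.$$

**Proof.**

**Step 1 (all starting points travel equally far, up to a bounded error).** Let $F$ be as above; each iterate $F^t$ has the same two properties. Given $i,j$, choose $j'\equiv j\pmod k$ with $i\le j'<i+k$. Then $F^t(j')-j'=F^t(j)-j$, and $F^t(i)\le F^t(j')\le F^t(i)+k$. So $F^t(j')-F^t(i)$ lies in $[0,k]$ and $j'-i$ lies in $[0,k-1]$, which gives
$$\bigl|(F^t(i)-i)-(F^t(j)-j)\bigr|\le k.$$

**Step 2 (the rotation number exists, with a uniform error).** Put $c_t=F^t(0)$. Step 1 with the starting points $c_u$ and $0$ gives $|c_{t+u}-c_u-c_t|\le k$. So $c_t+k$ is subadditive and $c_t-k$ is superadditive. By Fekete's lemma $\rho=\lim c_t/t$ exists and $(c_t-k)/t\le\rho\le(c_t+k)/t$ for all $t\ge1$; in particular $\rho$ is finite and $|c_t-t\rho|\le k$. With Step 1 again,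
$$|F^t(i)-i-t\rho|\le 2k\qquad\text{for all } i\in\mathbb Z,\ t\ge0.$$

**Step 3 (from indices to positions).** Let $\rho_\alpha,\rho_\beta$ be the rotation numbers of $\alpha,\beta$, and put $A=N\rho_\alpha/k$, $B=N\rho_\beta/k$. For $j=\alpha^m\beta^n(i)$, Step 2 applied to $\beta^n$ at $i$ and to $\alpha^m$ at $\beta^n(i)$ gives $|j-i-m\rho_\alpha-n\rho_\beta|\le4k$. By (4) the numbers $l_i-(N/k)i$ and $r_i-(N/k)i$ are $k$-periodic in $i$, hence bounded in absolute value by some $E$. So both estimates hold with $C=4N+2E$.

**Step 4 (the range of $A$ and $B$).** Iterating (5), $l_{\alpha^m(i)}\le l_i+m(a+1)$ and $r_{\alpha^m(i)}\ge r_i+ma$. Dividing by $m$ and letting $m\to\infty$, the estimates of Step 3 give $a\le A\le a+1$. The same argument gives $b\le B\le b+1$. $\square$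

In the example $(7,4)$, $\rho_\alpha=2$ and $\rho_\beta=1$, so $A=8\cdot2/2=8=a+1$ and $B=8\cdot 1/2=4=b$: both averages sit at an end of their intervals. This always happens.

## Ancestors of endpoints, and the two types

An endpoint of a run must itself be produced by (3). The next lemma says that it is produced by an endpoint of the same kind, moved by the extreme amount.

**Lemma 4.** For each $i$:

1. there is $j$ with either $\alpha(j)=i$ and $l_i=l_j+a+1$, or $\beta(j)=i$ and $l_i=l_j+b+1$;
2. there is $j$ with either $\alpha(j)=i$ and $r_i=r_j+a$, or $\beta(j)=i$ and $r_i=r_j+b$.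

**Proof.** (1) Since $l_i\in Z$, (3) gives $l_i-a-1\in D$ or $l_i-b-1\in D$. By symmetry assume $x=l_i-a-1\in D$. If $x-1\in Z$, then $x-1\in D$, so $l_i-1=(x-1)+a+1\in Z$, which contradicts that $l_i$ is a left endpoint. So $x=l_j$ for some $j$. The point $l_j+a+1$ lies in $I_{\alpha(j)}$ and equals $l_i\in I_i$, so $\alpha(j)=i$.

(2) By symmetry assume $r_i-a-1\in D$, so $r_i-a\in Z$. If $r_i-a+1\in Z$, then $r_i-a\in D$, so $r_i+1\in Z$, a contradiction. So $r_i-a=r_j$ for some $j$. Now $r_i=r_j+a$ belongs to $[l_j+a+1,r_j+a]\subseteq I_{\alpha(j)}$, so $\alpha(j)=i$. $\square$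

Iterating Lemma 4(1) from $i_0$ gives an infinite backward chain $i_0,i_1,i_2,\dots$; each step uses $\alpha$ or $\beta$. The same holds for Lemma 4(2). Along such chains the displacement is known exactly and is extreme at each step, while Lemma 3 says that it must agree with the averages up to $C$.

**Proposition 5.** Either $(A,B)=(a+1,b)$ ("type I") or $(A,B)=(a,b+1)$ ("type II"). In type I, for every $i_0$, any infinite backward chain from $i_0$ obtained by iterating Lemma 4(1) uses $\beta$ at most $C$ times, and any infinite backward chain from $i_0$ obtained by iterating Lemma 4(2) uses $\alpha$ at most $C$ times.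

**Proof.**

**Step 1 (left endpoints force one average to be maximal).** Suppose that $t$ steps of a chain from Lemma 4(1) use $\alpha$ exactly $m_t$ times and $\beta$ exactly $n_t$ times, $m_t+n_t=t$. By Lemma 2 the maps can be reordered, so $i_0=\alpha^{m_t}\beta^{n_t}(i_t)$. Also $l_{i_0}-l_{i_t}=m_t(a+1)+n_t(b+1)$. Lemma 3 gives
$$m_t(a+1-A)+n_t(b+1-B)\le C\qquad\text{for all }t,\tag{6}$$
and both terms are nonnegative. Since $m_t+n_t=t\to\infty$, the two coefficients cannot both be positive. So $A=a+1$ or $B=b+1$.

**Step 2 (right endpoints force one average to be minimal).** For a chain from Lemma 4(2), with counts $m'_t,n'_t$, we have $i_0=\alpha^{m'_t}\beta^{n'_t}(i_t)$ and $r_{i_0}-r_{i_t}=m'_ta+n'_tb$. Lemma 3 gives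
$$m'_t(A-a)+n'_t(B-b)\le C\qquad\text{for all }t,\tag{7}$$
again with nonnegative terms. So $A=a$ or $B=b$.

**Step 3 (combining).** $A$ cannot be both $a$ and $a+1$, nor $B$ both $b$ and $b+1$. So Steps 1 and 2 leave exactly $(a+1,b)$ and $(a,b+1)$. For $(A,B)=(a+1,b)$, (6) reads $n_t\le C$ and (7) reads $m'_t\le C$. $\square$

Exchanging $a$ and $b$ exchanges $\alpha$ with $\beta$, $A$ with $B$, and type I with type II.

The bound "at most $C$ times" cannot be replaced by "never": in the example, $l_2=9=l_0+8$, but also $9=4+5=l_1+b+1$. So a chain from $I_2$ may use $\beta$ once. It then stands at $I_1$, whose left endpoint is $4$ modulo $8$. Since $4-5\equiv7$ is the position of a one, from there only $\alpha$ is possible. As $\alpha$ keeps the parity of the index, $\beta$ is never used again.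

## The collision of a left and a right endpoint

**Proof of Theorem A, the implication from $g_{a,b}\le2$ to convergence.** Suppose some solution does not converge. Then there is a nonconstant two-sided periodic solution $y$, and everything above applies. By symmetry assume type I. We show $\gcd(a+1,b)\ge3$.

**Step 1 (two arithmetic progressions of endpoints).** By Proposition 5, a backward chain from Lemma 4(1) uses only $\alpha$ from some point on, and a backward chain from Lemma 4(2) uses only $\beta$ from some point on. Let $l$ and $r$ be the endpoints reached at such points. Then for all $u,w\ge0$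
$$l-w(a+1)\ \text{is a left endpoint},\qquad r-ub\ \text{is a right endpoint}.$$

**Step 2 (making them collide when the gcd is at most $2$).** Let $g=\gcd(a+1,b)$ and suppose $g\le2$. Among two consecutive integers one is divisible by $g$, so there is $\delta\in\{0,1\}$ with $g\mid(r+1)-(l+\delta)$. By Bézout there are integers $u,w$ with $(r+1)-(l+\delta)=ub-w(a+1)$. Replacing $(u,w)$ by $(u+h(a+1),\,w+hb)$ leaves $ub-w(a+1)$ unchanged, so with $h$ large we may take $u,w\ge0$. Then
$$(r-ub)+1=\bigl(l-w(a+1)\bigr)+\delta.$$
The left side is the position right after a right endpoint, so $y=1$ there. The right side is the first or second position of a zero run, which has length at least $2$ by Lemma 1, so $y=0$ there. This is a contradiction, so $\gcd(a+1,b)\ge3$.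

In type II, exchanging $a$ and $b$ gives $\gcd(a,b+1)\ge3$. In both cases $g_{a,b}\ge3$. $\square$

The number $2$ enters through Lemma 1: a run offers two guaranteed zeros at its left end, and two consecutive integers meet every residue class modulo $g$ exactly when $g\le2$.

## All periodic solutions: edges on two lattices

The same tools give every periodic solution. In type I the left endpoints turn out to be exactly invariant under $a+1$ and the right endpoints under $b$, and they are otherwise nearly independent.

**Theorem B.** Let $a,b\ge1$. Write $g=\gcd(a+1,b)$, $a+1=ga'$, $b=gb'$, so $\gcd(a',b')=1$. The nonconstant two-sided periodic solutions of type I are exactly the sequences whose zero set is $\bigcup_{i\in\mathbb Z}[l_i,r_i]$ with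
$$l_{c+mt}=gt+\lambda_c(t),\qquad r_{c+mt}=gt+\varrho_c(t)\qquad(0\le c<m,\ t\in\mathbb Z),\tag{8}$$
where $m\ge1$, $\lambda_c:\mathbb Z\to\mathbb Z$ is $a'$-periodic and $\varrho_c:\mathbb Z\to\mathbb Z$ is $b'$-periodic, subject to the following conditions for $0\le c<m$ (with $\lambda_m:=\lambda_0+g$):

- (i) $\max\lambda_c+1\le\min\varrho_c$;
- (ii) $\max\varrho_c+2\le\min\lambda_{c+1}$;
- (iii) $\lambda_c(t+b')\le\lambda_c(t)+1$ for all $t$;
- (iv) $\varrho_c(t+a')\ge\varrho_c(t)-1$ for all $t$.

Type II solutions are obtained by exchanging $a$ and $b$. Necessarily $3m\le g$.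

The solution for $(7,4)$ has $g=4$, $a'=2$, $b'=1$, $m=1$, with $\varrho_0=2$ constant and $\lambda_0(t)=1$ for even $t$, $\lambda_0(t)=0$ for odd $t$. Here (i) is $1+1\le2$, (ii) is $2+2\le4+0$, and (iii), (iv) clearly hold. An example with $m=2$: for $(a,b)=(6,7)$ we have $g=7$, $a'=b'=1$, and the constants $\lambda_0=0$, $\varrho_0=1$, $\lambda_1=3$, $\varrho_1=5$ satisfy (i) ($1\le1$, $4\le5$) and (ii) ($3\le3$, $7\le7$). The zero runs are $[0,1]$ and $[3,5]$ modulo $7$.

**Proof.** Steps 1–4 show that a type I solution has this form, Steps 5–7 treat the converse, and Step 8 bounds $m$.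

**Step 1 ($\alpha$ and $\beta$ are translations).** Let $y$ be a solution of type I and take any $i_0$. A chain from Lemma 4(1) gives, with Lemma 2, $i_0=\alpha^{m_t}\beta^{n_t}(i_t)$, and $n_t\le C$ by Proposition 5. So $m_t=t-n_t\ge1$ for large $t$, and $i_0\in\alpha(\mathbb Z)$. Hence $\alpha$ is surjective. A chain from Lemma 4(2) gives $i_0=\beta^{n'_t}\alpha^{m'_t}(i_t)$ with $m'_t\le C$, so $n'_t\ge1$ for large $t$, and $\beta$ is surjective.

The map induced by $\alpha$ on $\mathbb Z/k$ is surjective, hence injective, since $\mathbb Z/k$ is finite. If $\alpha(i)=\alpha(j)$, then $i=j+hk$ for some $h$, so $\alpha(i)=\alpha(j)+hk$ and $h=0$. Thus $\alpha$ is injective on $\mathbb Z$. A nondecreasing bijection of $\mathbb Z$ is strictly increasing and skips no value, so $\alpha(i+1)=\alpha(i)+1$. So $\alpha(i)=i+p$, and likewise $\beta(i)=i+q$. The rotation numbers are $p$ and $q$, so $Np/k=A=a+1$ and $Nq/k=B=b$. In particular $p,q>0$.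

**Step 2 (the inequalities (5) become equalities on the relevant side).** By (5), $l_{i+p}-l_i\le a+1$ for all $i$. As $l_i-(N/k)i$ is $k$-periodic,
$$\sum_{i=0}^{k-1}(l_{i+p}-l_i)=k\cdot\frac Nk\cdot p=pN=k(a+1).$$
These $k$ terms are each at most $a+1$ and have sum $k(a+1)$, so each equals $a+1$; since $l_{i+p}-l_i$ is $k$-periodic in $i$, this holds for all $i$. Likewise $r_{i+q}-r_i\ge b$ and $\sum_{i=0}^{k-1}(r_{i+q}-r_i)=qN=kb$. So
$$l_{i+p}=l_i+a+1,\qquad r_{i+q}=r_i+b\qquad\text{for all }i.\tag{9}$$

**Step 3 (the parametrization).** From $Np/k=a+1$ and $Nq/k=b$ we get $(a+1)q=bp$, hence $a'q=b'p$. As $\gcd(a',b')=1$, there is an integer $m\ge1$ with $p=a'm$, $q=b'm$. Put $\lambda_c(t)=l_{c+mt}-gt$ and $\varrho_c(t)=r_{c+mt}-gt$. Replacing $t$ by $t+a'$ raises the index by $p$, so by (9) $\lambda_c(t+a')=l_{c+mt}+(a+1)-gt-ga'=\lambda_c(t)$. Similarly $\varrho_c(t+b')=r_{c+mt}+b-gt-gb'=\varrho_c(t)$.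

**Step 4 (the four conditions).** By (4), $l_i+1\le r_i$, that is, $\lambda_c(t)+1\le\varrho_c(t)$ for all $t$. Since $\gcd(a',b')=1$, the Chinese remainder theorem gives a $t$ in any prescribed pair of residue classes modulo $a'$ and modulo $b'$. We choose the class modulo $a'$ where $\lambda_c$ is maximal and the class modulo $b'$ where $\varrho_c$ is minimal, and get (i). Next, $r_i+2\le l_{i+1}$ says $\varrho_c(t)+2\le\lambda_{c+1}(t)$ if $c<m-1$. For $c=m-1$ the index $i+1$ is $0+m(t+1)$, so it says $\varrho_{m-1}(t)+2\le g+\lambda_0(t+1)$. The residue of $t$ modulo $b'$ and that of $t$ (or $t+1$) modulo $a'$ can again be prescribed independently. This gives (ii).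

Finally (5) gives $l_{i+q}\le l_i+b+1$ and $r_{i+p}\ge r_i+a$. With $i=c+mt$ these read $g(t+b')+\lambda_c(t+b')\le gt+\lambda_c(t)+gb'+1$ and $g(t+a')+\varrho_c(t+a')\ge gt+\varrho_c(t)+ga'-1$, which are (iii) and (iv).

**Step 5 (conversely, the data define runs).** Let the data satisfy (i)–(iv), let $y$ be zero exactly on $\bigcup[l_i,r_i]$, and put $p=a'm$, $q=b'm$. By (i), $l_i+1\le r_i$. By (ii), $r_i+2\le l_{i+1}$ (for $c=m-1$ use $l_{m(t+1)}=gt+g+\lambda_0(t+1)\ge gt+\min\lambda_m$). So the zero runs are exactly the intervals $[l_i,r_i]$, each of length at least $2$ and separated by ones; in particular $y$ is nonconstant. Replacing $t$ by $t+a'b'$ translates all endpoints by $ga'b'$, so $y$ is periodic. The periodicity of $\lambda_c$ and $\varrho_c$ gives (9) for these data.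

**Step 6 (the zero set satisfies (3)).** Since $D=\bigcup_i[l_i,r_i-1]$, (9) gives
$$D+a+1=\bigcup_i[l_{i+p},\,r_i+a],\qquad D+b+1=\bigcup_i[l_i+b+1,\,r_{i+q}].$$
By (iv), $r_i+a\le r_{i+p}$. By (iii), $l_{i+q}\le l_i+b+1$. So both sets lie in $Z$.

For the other inclusion, consider a run $[l_j,r_j]$. Taking $i=j-p$ in the first union and $i=j-q$ in the second, we see that $[l_j,\,r_{j-p}+a]$ and $[l_{j-q}+b+1,\,r_j]$ are among the intervals of the unions. They cover $[l_j,r_j]$ as soon as $l_{j-q}+b\le r_{j-p}+a$. With $j=c+mt$,
$$l_{j-q}+b=gt+\lambda_c(t-b'),\qquad r_{j-p}+a=gt+\varrho_c(t-a')-1,$$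
and by (i) $\lambda_c(t-b')\le\max\lambda_c\le\min\varrho_c-1\le\varrho_c(t-a')-1$. So $Z=(D+a+1)\cup(D+b+1)$, which is the rule (1) for all $n\in\mathbb Z$.

**Step 7 (the solution is of type I).** Since $l_i+a+1=l_{i+p}\in I_{i+p}$, we have $\alpha(i)=i+p$ and $l_{\alpha(i)}=l_i+a+1$ for all $i$. So $l_{\alpha^n(i)}=l_i+n(a+1)$, and Lemma 3 gives $A=a+1$. By Proposition 5 the solution is of type I.

**Step 8 (the bound on $m$).** Write (i) as
$$\min\lambda_c+1+(\max\lambda_c-\min\lambda_c)+(\max\varrho_c-\min\varrho_c)\le\max\varrho_c$$
and add (ii). This gives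
$$3+(\max\lambda_c-\min\lambda_c)+(\max\varrho_c-\min\varrho_c)\le\min\lambda_{c+1}-\min\lambda_c .$$
Summing over $0\le c<m$, the right side telescopes to $\min\lambda_m-\min\lambda_0=g$, so
$$3m+\sum_{c}(\max\lambda_c-\min\lambda_c)+\sum_c(\max\varrho_c-\min\varrho_c)\le g.\tag{10}$$
In particular $3m\le g$. The statement on type II is the symmetry of (1) in $a$ and $b$. $\square$

## Which periods occur

**Corollary C.**

1. For all $a,b\ge1$, every solution of (1) is eventually periodic with period dividing $\mathrm{lcm}(a+1,b)$ or $\mathrm{lcm}(a,b+1)$. It is eventually constant unless the corresponding $\gcd(a+1,b)$, respectively $\gcd(a,b+1)$, is at least $3$.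
2. If $\gcd(a+1,b)\ge5$, the minimal period $\mathrm{lcm}(a+1,b)$ occurs. The same holds for $(a,b+1)$.
3. If $g_{a,b}=3$, every solution is eventually constant or eventually a shift of the $3$-periodic sequence $001\,001\cdots$.

**Proof of (1).** The tail of a solution extends to a two-sided periodic solution. If it is constant, there is nothing to show. If it is nonconstant, it is of type I or II by Proposition 5. In type I, Theorem B applies, and replacing $t$ by $t+a'b'$ in (8) shows that the zero set is invariant under translation by $ga'b'=\mathrm{lcm}(ga',gb')=\mathrm{lcm}(a+1,b)$. So the minimal period divides this number. Moreover $g\ge3m\ge3$. Type II follows by exchanging $a$ and $b$.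

**Proof of (2).** The aim is to choose $\lambda$ and $\varrho$ with the largest possible minimal periods. Let $g=\gcd(a+1,b)\ge5$ and take $m=1$, with $\lambda(t)=1$ if $a'\mid t$ and $0$ otherwise, and $\varrho(t)=3$ if $b'\mid t$ and $2$ otherwise. Then $\max\lambda+1=2\le\min\varrho$, which is (i). Since $\lambda$ takes values in $\{0,1\}$ and $\varrho$ in $\{2,3\}$, (iii) and (iv) hold. Condition (ii) follows from $3+2\le g\le g+\min\lambda$. So by Theorem B this is a solution, with $l_i=gi+\lambda(i)$ and $r_i=gi+\varrho(i)$.

Let $P>0$ be a period. Translation by $P$ permutes the zero runs and preserves their order, so for some $x\ge1$ we have $l_{i+x}=l_i+P$ and $r_{i+x}=r_i+P$ for all $i$. Then $\lambda(i+x)-\lambda(i)=P-gx$ does not depend on $i$. Summing over $a'$ consecutive values of $i$ gives $0$, because $\lambda$ is $a'$-periodic, so $P=gx$ and $\lambda(i+x)=\lambda(i)$. In particular $\lambda(x)=\lambda(0)=1$, so $a'\mid x$. Now $\varrho(i+x)-\varrho(i)=P-gx=0$ as well, so $\varrho(x)=\varrho(0)=3$ and $b'\mid x$. As $\gcd(a',b')=1$, $a'b'\mid x$, and $P=gx\ge ga'b'=\mathrm{lcm}(a+1,b)$.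 By (1) of the corollary's proof, $\mathrm{lcm}(a+1,b)$ is a period of this type I solution, so it is the minimal one. The statement for $(a,b+1)$ follows by exchanging $a$ and $b$.

**Proof of (3).** Consider a nonconstant periodic tail, say of type I. By Theorem B, $g=\gcd(a+1,b)\ge3$, and $g\le g_{a,b}=3$, so $g=3$. Then (10) forces $m=1$ and makes $\lambda=\lambda_0$ and $\varrho=\varrho_0$ constant. Condition (i) gives $\varrho\ge\lambda+1$ and (ii) gives $\varrho+2\le\lambda+3$, so $\varrho=\lambda+1$. The zero runs are $[3t+\lambda,\,3t+\lambda+1]$, $t\in\mathbb Z$, which is a shift of $001\,001\cdots$. Type II is symmetric. $\square$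

Part (2) does not say that the minimal period $\mathrm{lcm}(a+1,b)$ requires $\gcd(a+1,b)\ge5$. The solution for $(a,b)=(7,4)$ found above has $\gcd(a+1,b)=4$ and period $8=\mathrm{lcm}(8,4)$, and $8$ is its minimal period: the minimal period divides $8$, and the sequence is not $4$-periodic.
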